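\title{Every orthogonal polyhedron can be unfolded}

\begin{abstract}
We prove that the surface of every orthogonal polyhedron, of any genus, can be cut along finitely many straight segments and flattened, without overlap, to a single simple polygon. The cuts can be taken parallel to the coordinate axes, and the polygon can be taken orthogonal and $x$-monotone. The surface is sliced into flat cylinders and planar rectangles. A path spirals through the cylinders and crosses the rectangles, so that it always runs up and to the right when flattened. A minimality argument for a piecewise translation of circles shows that the path can be made to visit every cylinder. The cylinders are cut open along the path, and the rest of the surface is attached as separated vertical teeth.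
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{polyhedron} is a bounded solid $P\subset\mathbb{R}^3$ whose boundary $S=\partial P$ is a connected closed $2$-manifold made of finitely many planar polygonal faces. The genus of $S$ is not restricted, and faces may be polygons with holes. The polyhedron is \emph{orthogonal} if every edge is parallel to a coordinate axis; then every face is perpendicular to a coordinate axis.

A \emph{cutting} of $P$ is a finite set of straight segments on $S$, the \emph{cuts}, which may run along edges or across the interiors of faces, such that the cut surface is connected and is a topological disk. Here, if $\Gamma$ is the union of the cuts, the \emph{cut surface} is the completion of $S\setminus\Gamma$ in its intrinsic metric, in which the distance of two points is the infimum of the lengths of polygonal paths joining them in $S\setminus\Gamma$. This is the formal way of saying that each side of a cut receives its own copy of the cut. An \emph{unfolding} of $P$ is a cutting together with a continuous map of the cut surface into the plane that is isometric on every face or part of a face, has no overlap between different parts of the surface (it is injective), and has as image a single \emph{simple polygon}, that is, the closed region bounded by a simple closed polygonal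 curve.

Is there an orthogonal polyhedron that cannot be unfolded? The question is posed as open in \cite{source}. We show that there is none.

\begin{theorem}\label{thm:main}
Every orthogonal polyhedron, of any genus, has an unfolding.
\end{theorem}

A polygon is \emph{orthogonal} if its edges are horizontal or vertical, and \emph{$x$-monotone} if it meets every vertical line of the plane in a connected set.

\begin{theorem}\label{thm:strong}
The unfolding can be chosen so that all cuts are parallel to coordinate axes and the resulting simple polygon is orthogonal and $x$-monotone. Thus, after subdividing the surface by finitely many axis-perpendicular planes, it can be cut along edges of the subdivision and unfolded to an $x$-monotone orthogonal polygon.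
\end{theorem}

The definition puts real constraints on the cuts. An interior point of the polygon has total angle $2\pi$, so every vertex of $P$ with a different total angle lies on $\Gamma$, and a total angle larger than $2\pi$ has to be shared among several boundary points of the polygon. If $S$ has genus $g$, then $S$ is the disjoint union of the connected graph $\Gamma$ and an open disk, so $\chi(\Gamma)=1-2g$ and $\Gamma$ contains $2g$ independent cycles. The following example shows that the freedom to cut across faces cannot be given up.

\begin{example}\label{ex:slab}
Think of the $y$-axis as pointing up, and let
\[
P_0=[0,3]\times[0,1]\times[0,3]\ \cup\ [1,2]\times[1,2]\times[1,2]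
\]
be a unit cube standing on a slab. Its face in the plane $y=1$ is a square annulus $A$. Suppose that $P_0$ had an unfolding with cuts along edges only. Then $A$ is mapped rigidly onto a planar annulus whose hole has area $1$. Let $C$ consist of the points of the five faces of the cube that lie neither on $A$ nor on a cut. Since $S\setminus\Gamma$ is connected, every component of $C$ is attached to $A$ along an uncut edge of the hole. Near that edge its image lies in the hole, and its image avoids the image of $A$, so all of it lies in the hole. But $C$ has area $5$.
\end{example}

In view of such obstructions one might look for a counterexample among solids with many bumps, pits and tunnels, hoping that what is attached to the inside of a hole never finds room. Cuts across faces suggest the opposite guess: a surface can be cut into long thin strips, and a thin strip needs little room. The difficulty is then to keep a long chain of strips from running into itself. Our device is monotonicity. We build a chain whose flattened image moves steadily up and to the right, so that the space above and to the left of the chain and the space below and to the right of it stay free for whatever part of the surface the chain has not covered.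

Section~\ref{sec:example} carries this out by hand for $P_0$. Section~\ref{sec:criterion} gives a criterion for recognizing an unfolding. Section~\ref{sec:bands} decomposes $S$ into cylinders (bands) and rectangles (plates). Section~\ref{sec:path} finds a path through all bands; it is the only part of the proof that is not a direct construction. Sections~\ref{sec:ramps} and~\ref{sec:teeth} cut the bands and the plates along this path, and Section~\ref{sec:layout} lays out the pieces and proves both theorems. The genus of $S$ enters nowhere.

\section{A cube on a slab}\label{sec:example}

The vertical faces of $P_0$ form two flat cylinders of height $1$: a lower band of circumference $12$ and an upper band of circumference $4$. Unroll each with the outer side facing the viewer and $y$ pointing up, and let $s$ be the horizontal coordinate. On the lower band put $s=0$ at the vertical edge $x=0$, $z=3$. Then $s\in[0,3]$ is the front face, where $x=s$, and $s\in[6,9]$ is the back face, where $x=9-s$. On the upper band put $s=0$ at the edge $x=1$, $z=2$. Then $s\in[0,1]$ is the front face, where $x=1+s$, and $s\in[2,3]$ is the back face, where $x=4-s$.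

Cut the horizontal faces along the planes $x=1$ and $x=2$ into rectangles, which we call plates: three of size $1\times3$ at $y=0$, two of size $1\times3$ and two of size $1\times1$ at $y=1$, and one of size $1\times1$ at $y=2$. Each plate has two $x$-parallel ends, and each end lies on a front or back face of a band.

\emph{The chain.} Cut the lower band along the segment from $(s,y)=(0,0)$ to $(2,1)$. It opens to the parallelogram $K_1$ with bottom side $[0,12]$ and top side $[2,14]$. The last unit $[13,14]$ of the top side is an end of the plate $[1,2]\times\{1\}\times[2,3]$ in front of the cube. Attach this plate there as a bridge $R_1=[13,14]\times[1,2]$. Its other end is the interval $s\in[0,1]$ at the foot of the upper band. Cut the upper band along the segment from $s=0$ at the bottom to $s=1$ at the top, and place the resulting parallelogram $K_2$ on the bridge, with bottom side $[13,17]$ at height $2$ and top side $[14,18]$ at height $3$.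

\emph{The teeth.} Halve each remaining plate along its middle $z$-parallel line. On the top side of a parallelogram attach, at every end of a plate, the half that lies over the left half of this end; on the bottom side attach the half that lies under the right half. Each half is used exactly once. For instance, the plate $[2,3]\times\{1\}\times[0,3]$ has its ends at $s\in[2,3]$ and $s\in[6,7]$ on the top side of $K_1$, and the left halves $[2,\frac52]$ and $[6,\frac{13}2]$ correspond to $x\in[2,\frac52]$ and $x\in[\frac52,3]$. The plate behind the cube has one end at $s\in[7,8]$ on the top side of $K_1$, whose left half is $x\in[\frac32,2]$, and one end at $s\in[2,3]$ on the bottom side of $K_2$, whose right half is $x\in[1,\frac32]$. The result is the simple polygon of Figure~\ref{fig:slab}; its area is $12+4+1+17=34$, the area of $\partial P_0$.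

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\filldraw[fill=black!15] (0,0)--(12,0)--(14,1)--(2,1)--cycle;
\filldraw[fill=black!15] (13,2)--(17,2)--(18,3)--(14,3)--cycle;
\filldraw[fill=black!45] (13,1) rectangle (14,2);
\foreach \x in {0.5,1.5,2.5,6.5,7.5,8.5} \draw (\x,0) rectangle ++(0.5,-3);
\foreach \x in {2,6,8,12} \draw (\x,1) rectangle ++(0.5,3);
\draw (7,1) rectangle ++(0.5,1);
\draw (15.5,2) rectangle ++(0.5,-1);
\foreach \x in {15,17} \draw (\x,3) rectangle ++(0.5,1);
\foreach \x in {3,6,9,12} \draw[dotted] (\x,0)--(\x,1);
\foreach \x in {14,15,16,17} \draw[dotted] (\x,2)--(\x,3);
\node at (4.5,0.5) {$K_1$};
\node at (15.5,2.5) {$K_2$};
\node at (14.5,1.5) {$R_1$};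
\end{tikzpicture}
\caption{An unfolding of a unit cube standing on a $3\times1\times3$ slab. The vertical faces of the slab and of the cube form the parallelograms $K_1$ and $K_2$ (dotted lines are folds). A unit square $R_1$ of the upper face of the slab joins them. The rest of the horizontal faces is attached as white teeth of width $\frac12$.}
\label{fig:slab}
\end{figure}

Three features of the picture drive the general proof. First, the chain enters each parallelogram at the left end of its bottom side and leaves it at the right end of its top side. Second, the slanted sides lean to the right, so $K_2$ does not hang over the teeth of $K_1$, and $K_1$ does not reach under the teeth of $K_2$. Third, halving the plates leaves a gap beside every tooth; a whole plate standing on $[12,13]$ would touch $R_1$ and $K_2$.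

In $P_0$ the chain was found by inspection, and it visits each band once. In general a chain must pass through some bands many times, in both directions, before it has seen all of them, and its passages through one band must not cross. This is the main difficulty.

\section{Recognizing an unfolding}\label{sec:criterion}

We shall build the polygon first and then fold it onto $S$. Both lemmas of this section use \emph{invariance of domain}: a continuous injective map from an open subset of the plane into a $2$-manifold without boundary is a homeomorphism onto an open set.

\begin{lemma}\label{lem:glue}
Let $Q_1,Q_2$ be simple polygons whose intersection is a segment $\sigma$ of positive length lying on both boundaries, and let $\sigma^\circ$ be $\sigma$ without its endpoints. Then $Q_1\cup Q_2$ is a simple polygon with boundary $(\partial Q_1\cup\partial Q_2)\setminus\sigma^\circ$.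
\end{lemma}

\begin{proof}
The union is the space obtained by gluing two closed disks along an arc of their boundaries. This is a closed disk whose boundary circle is the set in the statement, a simple closed polygonal curve. By invariance of domain the rest of the disk is open in the plane. It is also bounded and relatively closed in the complement of the curve, so by the Jordan curve theorem it is the inside of the curve.
\end{proof}

\begin{lemma}\label{lem:fold}
Let $Q$ be a simple polygon and $F\colon Q\to S$ a continuous surjection. Suppose that $F$ is injective on the interior of $Q$, and that $Q$ is the union of finitely many convex polygons with disjoint interiors, called cells, each of which $F$ maps isometrically into a face of $P$. Then $P$ has an unfolding whose cuts have union $\Gamma=F(\partial Q)$ and whose image is $Q$.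
\end{lemma}

\begin{proof}
The curve $\partial Q$ is a finite union of segments, each in one cell, so $\Gamma$ is a finite union of segments, each in one face. By invariance of domain $F$ maps $\operatorname{int}Q$ homeomorphically onto an open set $U\subset S$. We claim that $U\cap\Gamma=\emptyset$. Suppose $F(d)=F(d')$ with $d\in\operatorname{int}Q$ and $d'\in\partial Q$, and take $d_n\in\operatorname{int}Q$ with $d_n\to d'$. Then $F(d_n)\to F(d)$ in $U$, hence $d_n\to d$ and $d=d'$, which is absurd. Since $F$ is onto, $U=S\setminus\Gamma$.

Let $G\colon U\to\operatorname{int}Q$ be the inverse homeomorphism. Both $F$ and $G$ are isometric on finitely many convex sets covering their domains, so they carry polygonal paths to polygonal paths of the same length. Hence the cut surface is the completion of $\operatorname{int}Q$ in its intrinsic metric. Near each point of $\partial Q$ the polygon is a circular sector of angle less than $2\pi$, in which intrinsic and Euclidean distances differ by a bounded factor. So the completion is $Q$ itself: the cut surface is a disk, and $G$ extends to a homeomorphism of it onto $Q$.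

It remains to see that $G$ is one rigid motion on each component $V$ of an open face minus $\Gamma$. The images of the cells have disjoint interiors. So a point of $V$ that is not the image of a vertex of a cell lies in the interior of the image of one cell, or on a segment with the image of one cell on each side. In the second case the two motions agree on the segment, so they are equal or differ by the reflection in the image of the segment; the reflection would fold both sides onto one, against injectivity. Thus $G$ is locally a rigid motion on $V$ minus a finite set. This set is connected, so the motion is the same everywhere.
\end{proof}

\section{Bands, plates and the crossing map}\label{sec:bands}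

From now on $P$ is an orthogonal polyhedron and $S=\partial P$.

\subsection{The grid}

A connected closed surface in $\mathbb{R}^3$ separates space into two regions, each with the surface as its boundary, and $P$ is the closure of the bounded one. The planes perpendicular to the axes through all vertices of $P$ form a grid. Let $X=\{x_0<\dots<x_m\}$ and $Y=\{c_0<\dots<c_n\}$ be the sets of $x$- and $y$-coordinates of vertices. Every face lies in a grid plane and every edge on a grid line, so every face is a union of closed grid rectangles. Each open grid cell misses $S$ and is therefore \emph{filled} (inside $P$) or \emph{empty}. A grid rectangle between a filled and an empty cell lies in $S$; conversely a grid rectangle in $S$ borders both regions, so it has a filled cell on one side and an empty cell on the other. All of this remains true if further axis-perpendicular planes are added to the grid.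

Let $q\in S$ and add the three axis-perpendicular planes through $q$. In a small cube centered at $q$, the surface is the cone from $q$ over a graph on the boundary of the cube, the \emph{link} of $q$. Its vertices are among the six axis directions, and its arcs correspond to the grid rectangles of $S$ at $q$. Since $S$ is a $2$-manifold, $H_1(\text{link})\cong H_2(S,S\setminus\{q\})\cong\mathbb{Z}$.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(a)] Every grid segment lies on exactly $0$ or $2$ grid rectangles of $S$.
\item[(b)] The link of every point of $S$ is one simple closed curve.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Going around a grid segment through its four cells, one changes between filled and empty an even number of times. Four changes occur when the filled cells are two diagonally opposite ones. Then the link of an interior point of the segment consists of two vertices joined by four paths, and $H_1\cong\mathbb{Z}^3$, which is excluded. (b) By (a) every vertex of the link has degree $2$, so the link is a disjoint union of $k$ simple closed curves, and $\mathbb{Z}^k\cong\mathbb{Z}$.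
\end{proof}

Each grid rectangle of $S$ has an \emph{outer side}, facing the empty cell. Where two of them meet along a grid segment, the cells on one side of the sheet that they form are filled and those on the other side are empty, so the outer sides match when the sheet is flattened. Every part of $S$ will be laid in the plane \emph{face up}, with its outer side toward the viewer.

\subsection{Bands and plates}

For $y^*\in(c_j,c_{j+1})$ the slice $S\cap\{y=y^*\}$ is a union of grid segments in the $xz$-plane that does not depend on $y^*$. By Lemma~\ref{lem:local}(a), applied to $y$-parallel segments, its vertices have degree $2$. So it is a finite disjoint union of simple closed curves $\gamma$ made of $x$- and $z$-parallel segments. For each $\gamma$, the set $B=\gamma\times[c_j,c_{j+1}]\subset S$ is a \emph{band}. It is a flat cylinder of height $h_B=c_{j+1}-c_j$ whose circumference $L_B$ is the length of $\gamma$. It has a \emph{bottom rim} $\gamma\times\{c_j\}$ and a \emph{top rim} $\gamma\times\{c_{j+1}\}$. A rim belongs to its band: rims of different bands are different objects, even where they coincide in space, and a \emph{rim point} is a point together with its rim. Let $s\in\mathbb{R}/L_B$ be the arclength on $\gamma$, directed so that the band unrolls face up when $s$ points to the right and $y$ points up.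

In the same way, for $x^*\in(x_i,x_{i+1})$ the slice $S\cap\{x=x^*\}$ does not depend on $x^*$ and is a disjoint union of simple closed curves $\delta$ made of $y$- and $z$-parallel segments. Divide $\delta$ into \emph{$y$-arcs}, obtained by splitting the $y$-parallel segments at the levels $Y$, and \emph{$z$-arcs}, the maximal $z$-parallel segments. A $y$-arc joins the bottom rim of one band to its top rim. A $z$-arc $\zeta$ lies in a plane $y=c_j$, and the closed rectangle $[x_i,x_{i+1}]\times\zeta\subset S$ is a \emph{plate}. Its two $x$-parallel sides are its \emph{ends}.

Grid rectangles of $S$ perpendicular to $x$ or $z$ lie in bands, and those perpendicular to $y$ lie in plates. So $S$ is the union of the bands and the plates. We record how they meet.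
\begin{itemize}
\item[(S1)] A point of $S$ with $y\notin Y$ lies in exactly one band and in no plate.
\item[(S2)] A point $q\in S$ with $x\notin X$ lies on exactly one curve $\delta$ of the slice through $q$, and on one arc or on two consecutive arcs of $\delta$. The bands and plates containing $q$ are those containing these arcs, and the rim points located at $q$ correspond to the $y$-arcs that end at $q$.
\end{itemize}
In particular the open bands (bands without their rims) and the open plates are pairwise disjoint.

\subsection{The crossing map}

To pass from one band to the next, we follow a curve $\delta$. This is possible from the rim points with $x\notin X$, which we call \emph{regular}. The points on $z$-parallel edges of a rim have $x\in X$, so the regular points of a rim form finitely many open $x$-parallel intervals, each spanning some $(x_i,x_{i+1})$. These are the \emph{elementary intervals}.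

A regular rim point $e$ is the endpoint of a $y$-arc of a curve $\delta$. Continue along $\delta$ beyond $e$. Either another $y$-arc, on the band above or below, starts at once; then $e$ is \emph{flush} and we put $d(e)=0$. Or one follows a $z$-arc of length $d(e)>0$, and then another $y$-arc starts. Let $\beta(e)$ be the rim point at which this next $y$-arc starts. We call $\beta$ the \emph{crossing map}. Traversing $\delta$ backward from $\beta(e)$ returns to $e$, so $\beta$ is an involution of the set of regular rim points. Since the slice does not depend on $x^*\in(x_i,x_{i+1})$, the map $\beta$ preserves $x$ and maps elementary intervals isometrically onto elementary intervals, and $d$ is constant on each of them. An elementary interval that is not flush is an open end of exactly one plate, and $\beta$ exchanges the two open ends of a plate.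

The chain is to move to the right throughout, so we must know what ``right'' means on both sides of a crossing. Lay a band face up with a given rim as its upper side, as when we leave through this rim moving up. The direction on the rim that points right is \emph{exit-right}: it is $+s$ on top rims and $-s$ on bottom rims. Lay the band face up with the rim as its lower side, as when we enter through it moving up. The direction that points right is \emph{entry-right}: it is $+s$ on bottom rims and $-s$ on top rims. On every rim, entry-right and exit-right are opposite. Exit-left is the opposite of exit-right, so it equals entry-right.

\begin{lemma}\label{lem:right}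
The map $\beta$ carries exit-right at $e$ to entry-right at $\beta(e)$.
\end{lemma}

\begin{proof}
Let $\delta'\subset\delta$ be an open arc that starts on the $y$-arc ending at $e$ and ends on the $y$-arc starting at $\beta(e)$. The set $(x_i,x_{i+1})\times\delta'\subset S$ unrolls face up to a planar rectangle in which $\delta'$ points up. One of the directions $\pm x$ points right in the whole rectangle. At $e$ this direction is exit-right, and at $\beta(e)$ it is entry-right.
\end{proof}

\subsection{Connectivity}

Call bands $B,B'$ \emph{adjacent} if $\beta$ maps some regular rim point of $B$ to a rim point of $B'$. The relation is symmetric. Crossings see only the part of $S$ with $x\notin X$, so it has to be proved that they suffice to reach every band.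

\begin{lemma}\label{lem:connected}
The adjacency graph of the bands is connected.
\end{lemma}

\begin{proof}
Suppose not, and let $\mathcal{A}$ be a connected component. The two ends of a plate lie on rims of adjacent bands, so each plate belongs to one component. Let $S_1$ be the union of the bands and plates of $\mathcal{A}$, and $S_2$ the union of all others. Both are closed and nonempty, and they cover the connected surface $S$, so there is a point $w\in S_1\cap S_2$.

Let $\mathcal{L}$ be the union of the finitely many parallel lines $\{x=x_i,\ y=c_j\}$. Then $S_1\cap S_2\subset\mathcal{L}$. For points with $y\notin Y$ this is (S1). For points with $x\notin X$ it follows from (S2): two consecutive $y$-arcs lie on adjacent bands, and a $y$-arc followed by a $z$-arc lies on a band that carries an end of the plate. Hence $S\setminus\mathcal{L}$ is the disjoint union of the relatively closed sets $S_1\setminus\mathcal{L}$ and $S_2\setminus\mathcal{L}$, and labeling a point by the index of the set containing it gives a locally constant function on $S\setminus\mathcal{L}$.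

Let $T_0$ be the component of $S\cap\mathcal{L}$ that contains $w$. It is a point or a compact segment. For $q\in T_0$ let $U_q$ be a small open cone neighborhood of $q$ in $S$, as in Lemma~\ref{lem:local}. Then $U_q\cap\mathcal{L}=U_q\cap T_0$ is the cone over at most two points of the link, in the directions $\pm z$. Since the link is a circle, $U_q\setminus T_0$ is a punctured disk if $T_0=\{q\}$, a slit disk if $q$ is an endpoint of the segment $T_0$, and a union of two half-disks otherwise. In each case every component of $U_q\setminus T_0$ has $U_q\cap T_0$ in its closure. Let $\lambda(q)$ be the set of labels that occur on $U_q\setminus T_0$. If $q'\in U_q\cap T_0$ and $U_{q'}\subset U_q$, then $U_{q'}\setminus T_0$ lies in $U_q\setminus T_0$ and meets each of its components, so the same labels occur on both sets. With $q'=q$ this shows that $\lambda(q)$ does not depend on the size of $U_q$; with $q'\ne q$ it shows that $\lambda$ is locally constant on $T_0$, hence constant. If $q$ is an endpoint of $T_0$, or $T_0=\{q\}$, then $U_q\setminus T_0$ is connected and $\lambda(q)$ has one element. So $\lambda(w)$ has one element. But $w$ lies in a band or plate of $S_1$ and in a band or plate of $S_2$, and each band or plate is the closure of its part outside $\mathcal{L}$. So $\lambda(w)=\{1,2\}$, a contradiction.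
\end{proof}

The proof uses that $S$ is connected, and also that it is a manifold at vertices: for the union of the cubes $[0,1]^3$ and $[1,2]^3$, which touch in a point, each of the two bands is adjacent only to itself.

\section{A path through all bands}\label{sec:path}

We look for a sequence of regular rim points $p_1,e_1,p_2,e_2,\dots$ such that $p_i$ and $e_i$ lie on opposite rims of a band and $p_{i+1}=\beta(e_i)$. The path enters the band at $p_i$, leaves it at $e_i$, and crosses to $p_{i+1}$. The choice lies in how $e_i$ depends on $p_i$. Passages through the same band must keep their cyclic order on both rims, or the band could not be cut between them. The simplest way to ensure this is to let all passages through a band advance by the same amount. The exit point must be regular, so the advance should be measured in a coordinate that ignores the $z$-parallel edges. The choice then reduces to one number $t$, and the path becomes an orbit of a map.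

\subsection{The map $T$}

For a band $B$ over $\gamma$ let $\ell_B>0$ be the total length of the $x$-parallel edges of $\gamma$. Starting from a vertex of $\gamma$ in the direction $+s$, let $u(s)$ be the length of the $x$-parallel part traversed up to $s$. This defines a monotone map $u\colon\mathbb{R}/L_B\to\mathbb{R}/\ell_B$ that collapses each $z$-parallel edge to a point and maps each elementary interval isometrically. Let $\Lambda\subset\mathbb{R}$ be the additive group generated by the differences of elements of $X$. It is countable. The elementary intervals have lengths in $\Lambda$, so $\ell_B\in\Lambda$, and the finitely many values of $u$ at points with $x\in X$ lie in $\Lambda$.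

Let $\Sigma$ be the disjoint union of circles $\mathbb{R}/\ell_B$, one for each rim, and let $E\subset\Sigma$ be the finite set of $u$-values of rim points with $x\in X$. Then $\Sigma\setminus E$ is identified with the set of regular rim points, and its components with the elementary intervals. On each circle use the \emph{entry coordinate} $v$, namely $v=u$ on bottom rims and $v=-u$ on top rims; it increases in the entry-right direction. Since $\ell_B\in\Lambda$, each point $p\in\Sigma$ has a well-defined class $\kappa(p)=v+\Lambda\in\mathbb{R}/\Lambda$, and $\kappa=0$ on $E$. By Lemma~\ref{lem:right}, $\beta$ carries the direction of decreasing $v$ to the direction of increasing $v$. It maps each component of $\Sigma\setminus E$ isometrically onto a component, and endpoints have coordinates in $\Lambda$. So on each component $\beta$ has the form $v\mapsto-v+\lambda$ with $\lambda\in\Lambda$.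

Fix a real number $t$ with
\begin{equation}\label{eq:t}
t>\max_B\ell_B,\qquad nt\notin\Lambda\ \text{ for all integers }n\ge1 .
\end{equation}
The second condition excludes only countably many values, so such $t$ exists. This section uses the second condition; the first one will make the cuts lean to the right in Section~\ref{sec:ramps}. Let $\rho\colon\Sigma\to\Sigma$ be the involution that exchanges the two circles of each band by matching the bottom point $u$ with the top point $u+t$. In entry coordinates $\rho$ is $v\mapsto-v-t$ in both directions: the bottom point $v=u$ goes to $v=-(u+t)$, and the top point $v=-u'$ goes to $v=u'-t$. Put
\[
T=\beta\rho\colon\ \Sigma\setminus\rho(E)\to\Sigma\setminus E .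
\]
This is a bijection with inverse $T^{-1}=\rho\beta$. On each component of $\Sigma\setminus\rho(E)$ the map $T$ is a translation $v\mapsto v+t+\lambda$, and on each component of $\Sigma\setminus E$ the map $T^{-1}$ is a translation $v\mapsto v-t-\lambda$, with $\lambda\in\Lambda$. Thus $T$ is of interval-exchange type: it cuts finitely many circles into finitely many arcs and rearranges them without changing lengths or directions. We have
\[
\kappa(\rho p)=-\kappa(p)-t,\qquad\kappa(Tp)=\kappa(p)+t,\qquad\kappa=-t\ \text{ on }\rho(E),
\]
and \eqref{eq:t} gives two facts.
\begin{itemize}
\item[(T1)] $T$ has no periodic point, since $T^np=p$ with $n\ge1$ gives $nt\in\Lambda$.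
\item[(T2)] There are no $a\in E$ and $n\ge0$ with $T^na\in\rho(E)$, since this gives $(n+1)t\in\Lambda$.
\end{itemize}

\begin{example}
For the unit cube there is one band, $\ell_B=2$ and $\Lambda=\mathbb{Z}$. With $u=x$ on the front face and $u=2-x$ on the back face, $\beta$ maps each rim to itself by $v\mapsto-v$. So $T$ exchanges the two circles by $v\mapsto v+t$, and $T^2$ is the rotation of $\mathbb{R}/2$ by $2t$, with $t$ irrational. For $P_0$ the numbers $\ell_B$ are $6$ and $2$. The value $t=12$ violates \eqref{eq:t}; for it $\rho$ preserves $u$, the points $p_i,e_i$ stay on one curve $\delta$, and a path starting with $x\in(0,1)$ never enters the upper band.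
\end{example}

\subsection{The orbit}

Choose $p_1\in\Sigma$ with $2\kappa(p_1)\notin\Lambda+\mathbb{Z}t$; only countably many points are excluded. Then also $\kappa(p_1)\notin\Lambda+\mathbb{Z}t$. Put $e_i=\rho(p_i)$ and $p_{i+1}=T(p_i)=\beta(e_i)$. Inductively
\begin{equation}\label{eq:classes}
\kappa(p_i)=\kappa(p_1)+(i-1)t,\qquad\kappa(e_i)=-\kappa(p_1)-it .
\end{equation}
These classes are nonzero, so all $p_i$ and $e_i$ are defined and regular.

\begin{lemma}\label{lem:distinct}
The rim points $p_1,e_1,p_2,e_2,\dots$ are pairwise distinct.
\end{lemma}

\begin{proof}
By \eqref{eq:classes}, $p_i=p_j$ or $e_i=e_j$ gives $(i-j)t\in\Lambda$, so $i=j$; and $p_i=e_j$ gives $2\kappa(p_1)\in\Lambda+\mathbb{Z}t$.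
\end{proof}

For an irrational rotation every orbit is dense. The next proof extends this as far as we need it. A gap in the set of limit points of the orbit is carried by $T$ to a gap that is at least as long, unless it contains a discontinuity; and infinitely many disjoint gaps of length bounded below do not fit into $\Sigma$.

\begin{lemma}\label{lem:visits}
For every band $B$, infinitely many $p_i$ lie on a rim of $B$.
\end{lemma}

\begin{proof}
Let $W\subset\Sigma$ be the set of limits of subsequences $p_{i_k}$ with $i_k\to\infty$. It is closed, and nonempty because $\Sigma$ is compact. The maps $T$ and $T^{-1}$ are continuous on their open domains and shift the sequence, so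
\begin{equation}\label{eq:inv}
T(W\setminus\rho(E))\subset W,\qquad T^{-1}(W\setminus E)\subset W .
\end{equation}
The complement of $W$ is invariant as well. If $Tq$ is defined and lies in $W$, then $Tq\notin E$ and $q=T^{-1}(Tq)\in W$. If $T^{-1}q$ is defined and lies in $W$, then $T^{-1}q\notin\rho(E)$ and $q=T(T^{-1}q)\in W$.

\emph{Claim: $W$ is a union of whole circles.} Call $q\in W$ \emph{right-isolated} if the arc $(q,q+\varepsilon)$, in the coordinate $v$, misses $W$ for some $\varepsilon>0$. Then $q$ is the left endpoint of a component $I(q)$ of $\Sigma\setminus W$; let $g(q)>0$ be its length. Different right-isolated points have disjoint arcs $I(q)$. If $q\notin\rho(E)$ is right-isolated, so is $Tq$: it lies in $W$, and $Tq+\varepsilon=T(q+\varepsilon)\notin W$ for all small $\varepsilon>0$. By the same argument $T^{-1}q$ is right-isolated if $q\notin E$.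

If the claim fails, some circle meets both $W$ and its complement, and the left endpoint $q$ of a component of the complement is right-isolated. If $T^mq\in\rho(E)$ and $T^{-n}q=a\in E$ for some $m,n\ge0$, then $T^{m+n}a\in\rho(E)$, against (T2). So $T$ can be iterated forever on $q$, or $T^{-1}$ can. Let $\theta$ be the one of the two maps for which this holds, $D$ the finite set on which $\theta$ is undefined, and $q_n=\theta^nq\notin D$. The $q_n$ are right-isolated, and distinct by (T1). So the arcs $I(q_n)$ are disjoint, and since $\Sigma$ has finite length, $g(q_n)\to0$. Each point of $D$ lies in at most one of these arcs, so for all large $n$ the half-open arc $\{q_n\}\cup I(q_n)$ lies in one component of $\Sigma\setminus D$. Then $\theta$ translates $I(q_n)$ to an arc with left endpoint $q_{n+1}$ that misses $W$, and $g(q_{n+1})\ge g(q_n)>0$ for all large $n$. This contradicts $g(q_n)\to0$ and proves the claim.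

Now let $W$ contain a circle $\sigma$ of a band $B$, and let $\sigma'$ be the other circle of $B$. By \eqref{eq:inv}, $W$ contains $T(\sigma\setminus\rho(E))=\beta(\sigma'\setminus E)$ and $T^{-1}(\sigma\setminus E)=\rho\beta(\sigma\setminus E)$. A band adjacent to $B$ has a rim that meets $\beta(\sigma'\setminus E)$ or $\beta(\sigma\setminus E)$; in the second case its other rim meets $\rho\beta(\sigma\setminus E)$. By the claim $W$ contains a circle of every band adjacent to $B$, and by Lemma~\ref{lem:connected} a circle of every band. A circle is open in $\Sigma$, so a circle that meets $W$ contains $p_i$ for infinitely many $i$.
\end{proof}

Fix $N$ so large that every band has one of $p_1,\dots,p_N$ on a rim. The points $p_i,e_i$ with $1\le i\le N$ are the \emph{gate points}. The index $i$ is a \emph{passage} through the band that contains $p_i$ and $e_i$; the rims of $p_i$ and $e_i$ are the \emph{entry rim} and the \emph{exit rim} of the passage.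

Fix $\tau>0$ so small that the following holds. The closed rim interval of length $\tau$ centered at a gate point, called its \emph{gate}, lies in the elementary interval of that point; any two gate points on one rim are at distance more than $2\tau$ along the rim; and $L_B>2\tau$ for all $B$. This is possible by Lemma~\ref{lem:distinct}.

\section{Cutting the bands into ramps}\label{sec:ramps}

Each passage is to receive its own part of the band, with the two gates at opposite corners, as $K_1$ and $K_2$ in Figure~\ref{fig:slab}. Fix a band $B$, write $L=L_B$ and $h=h_B$, and unroll $B$ to the strip $\mathbb{R}\times[0,h]$ with coordinates $(s,\eta)$ and period $L$. Let $\tilde u\colon\mathbb{R}\to\mathbb{R}$ be the lift of $u$; it is nondecreasing, strictly increasing at regular points, and $\tilde u(s+L)=\tilde u(s)+\ell_B$.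

Let $k\ge1$ be the number of passages through $B$. Each has one gate point on the bottom rim and one on the top rim, and the $u$-value of the second is that of the first plus $t$. Let $\dots<\alpha_j<\alpha_{j+1}<\dots$ be all lifts of the $k$ bottom gate points, so that $\alpha_{j+k}=\alpha_j+L$. Let $\omega_j$ be the point with $\tilde u(\omega_j)=\tilde u(\alpha_j)+t$. It is unique because the value is regular, and it is a lift of the top gate point of the passage of $\alpha_j$. We have $\omega_j<\omega_{j+1}$ and $\omega_{j+k}=\omega_j+L$, so the $\omega_j$ are all lifts of top gate points. Since $t>\ell_B$ and $k\ge1$,
\[
\tilde u(\omega_{j-1})=\tilde u(\alpha_{j-1})+t>\tilde u(\alpha_{j-1})+\ell_B=\tilde u(\alpha_{j-1+k})\ge\tilde u(\alpha_j),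
\]
and therefore $\omega_{j-1}>\alpha_j$. Put
\[
a_j=\alpha_j-\tfrac{\tau}{2},\qquad b_j=\omega_j+\tfrac{\tau}{2}.
\]
The gate of $\alpha_j$ is $[a_j,a_j+\tau]$ and the gate of $\omega_j$ is $[b_j-\tau,b_j]$. By the choice of $\tau$,
\begin{equation}\label{eq:ab}
a_j<b_{j-1},\qquad a_{j+1}-a_j>2\tau,\qquad b_j-b_{j-1}>2\tau,\qquad b_j-a_j>2\tau,
\end{equation}
where the last inequality is the sum of the first and the third.

The $j$-th \emph{leg} is a curve from $(a_j,0)$ to $(b_{j-1},h)$; see Figure~\ref{fig:ramps}. We allow two shapes.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[black!15] (0.3,0)--(1.8,0)--(5,1.6)--(3.2,1.6)--cycle;
\draw (-0.5,0)--(9.5,0) (-0.5,1.6)--(9.5,1.6);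
\draw (0.3,0)--(3.2,1.6) (1.8,0)--(5,1.6) (4.3,0)--(7.2,1.6) (5.8,0)--(9,1.6);
\draw (-0.5,0.85)--(1,1.6) (8.3,0)--(9.5,0.66);
\draw[dashed] (0.5,0)--(4.8,1.6);
\draw[line width=2pt] (0.3,0)--(0.7,0) (4.6,1.6)--(5,1.6);
\foreach \x/\j in {0.3/0,1.8/1,4.3/2,5.8/3} \node[below] at (\x,0) {$a_{\j}$};
\foreach \x/\j in {3.2/-1,5/0,7.2/1,9/2} \node[above] at (\x,1.6) {$b_{\j}$};
\end{tikzpicture}
\caption{An unrolled band with two passages; the picture has period $a_2-a_0$. The legs from $a_j$ to $b_{j-1}$ cut it into ramps. The shaded ramp belongs to the dashed passage, and its two gates (thick) lie at the lower left and upper right corners.}
\label{fig:ramps}
\end{figure}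

\emph{Straight legs} are segments. They have positive slope by \eqref{eq:ab}. At height $\eta$ the horizontal distance from the $j$-th to the $(j+1)$-th straight leg is a convex combination of $a_{j+1}-a_j$ and $b_j-b_{j-1}$, so it exceeds $2\tau$.

\emph{Staircase legs} are needed for Theorem~\ref{thm:strong} only. Choose $n$ with $(b_{j-1}-a_j)/n<\tau$ for all $j$; by periodicity these are finitely many conditions. Divide each straight leg into $n$ equal parts, and replace the part from $(\xi_0,\eta_0)$ to $(\xi_1,\eta_1)$ by the path
\[
(\xi_0,\eta_0)\to\bigl(\xi_0,\tfrac{\eta_0+\eta_1}{2}\bigr)\to\bigl(\xi_1,\tfrac{\eta_0+\eta_1}{2}\bigr)\to(\xi_1,\eta_1).
\]
The staircase begins and ends vertically, so it meets the rims only in its endpoints. At heights in $[\eta_0,\eta_1]$ both the staircase and the segment have abscissas in $[\xi_0,\xi_1]$, so at each height they differ horizontally by less than $\tau$.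

For either shape the $j$-th leg meets the height $\eta$ in an interval $[l_j(\eta),r_j(\eta)]$, possibly a point. The functions $l_j,r_j$ are nondecreasing, both equal $a_j$ at $\eta=0$ and $b_{j-1}$ at $\eta=h$, and $r_j(\eta)<l_{j+1}(\eta)$ by the two distance estimates. The \emph{ramp}
\[
K^{(j)}=\{(s,\eta):0\le\eta\le h,\ l_j(\eta)\le s\le r_{j+1}(\eta)\}
\]
is the simple polygon bounded by the $j$-th leg, the $(j+1)$-th leg, the bottom side $[a_j,a_{j+1}]\times\{0\}$ and the top side $[b_{j-1},b_j]\times\{h\}$. For straight legs it is a trapezoid. At each height the intervals $[l_j,r_{j+1}]$ cover the line and overlap only on legs, so the ramps tile the strip. Since $K^{(j+k)}=K^{(j)}+(L,0)$, the ramps $K^{(1)},\dots,K^{(k)}$ project onto $B$, injectively on the union of their interiors. (If $k=1$, the two legs of the ramp are the two sides of one cut.) By monotonicity $K^{(j)}\subset[a_j,b_j]\times[0,h]$. For fixed $s$ the heights with $l_j(\eta)\le s$ form an initial interval of $[0,h]$ and those with $s\le r_{j+1}(\eta)$ a final interval, so vertical lines meet $K^{(j)}$ in intervals. The ramp $K^{(j)}$ contains the gate of $\alpha_j$ at the left end of its bottom side and the gate of $\omega_j$ at the right end of its top side, and these two gates belong to the same passage.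

So each passage $i$ has its own ramp. Place it in the plane face up with the entry rim below: by a translation if $p_i$ is on the bottom rim, and by a rotation through $\pi$ followed by a translation if $p_i$ is on the top rim. Let $K_i$ be the placed ramp and $h_i$ its height; the translation will be fixed in Section~\ref{sec:layout}. We call the horizontal coordinate of the plane the \emph{column} and the vertical one the \emph{height}.

\begin{lemma}\label{lem:ramps}
There are numbers $A_i,A_i',C_i',C_i,Y_i$ such that:
\begin{itemize}
\item[(K1)] $K_i\subset[A_i,C_i]\times[Y_i,Y_i+h_i]$ and $C_i-A_i>2\tau$;
\item[(K2)] $K_i$ meets the height $Y_i$ in its bottom side $[A_i,A_i']$, which lies on the entry rim with entry-right pointing right, and the height $Y_i+h_i$ in its top side $[C_i',C_i]$, which lies on the exit rim with exit-right pointing right;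
\item[(K3)] every vertical line meets $K_i$ in a connected set;
\item[(K4)] the gate of $p_i$ is the part $[A_i,A_i+\tau]$ of the bottom side, and the gate of $e_i$ is the part $[C_i-\tau,C_i]$ of the top side.
\end{itemize}
\end{lemma}

\begin{proof}
Let $K^{(j)}$ be the ramp of the passage. If $p_i$ is on the bottom rim, then up to translation $(A_i,A_i',C_i',C_i)=(a_j,a_{j+1},b_{j-1},b_j)$, and all statements were shown above. If $p_i$ is on the top rim, the rotation $(s,\eta)\mapsto(-s,-\eta)$ gives $(A_i,A_i',C_i',C_i)=(-b_j,-b_{j-1},-a_{j+1},-a_j)$ up to translation. It preserves (K1) and (K3), sends the gate $[b_j-\tau,b_j]$ of $p_i$ to $[A_i,A_i+\tau]$ and the gate $[a_j,a_j+\tau]$ of $e_i$ to $[C_i-\tau,C_i]$. The directions in (K2) are the definitions of entry-right and exit-right.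
\end{proof}

Property (K1) is what $t>\ell_B$ was for: it says that the top side does not extend to the left of the entry gate and the bottom side does not extend to the right of the exit gate. The rest of the proof uses only (K1)--(K4), the tiling of the bands, and the following fact about rims. Call the projections of the points $(a_j,0)$ and $(b_j,h)$ \emph{corners}. The horizontal sides of the ramps tile the rims, so
\begin{itemize}
\item[(K5)] a rim point that is not a corner comes from exactly one point of the bottom and top sides of the ramps, and an interval of a rim with no corner in its interior lies on one such side.
\end{itemize}

\section{Cutting the plates into bridges and teeth}\label{sec:teeth}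

\subsection*{Bridges}
Let $1\le i<N$ and $d_i=d(e_i)$. The gates of $e_i$ and $p_{i+1}=\beta(e_i)$ correspond under $\beta$, and we call them the \emph{glued gates}; only the gates of $p_1$ and $e_N$ are not glued. If $d_i>0$, they lie on the two ends of a plate, and the \emph{bridge} $R_i$ is the $\tau\times d_i$ rectangle in this plate that has them as its ends. If $d_i=0$, they coincide in $S$, no bridge is needed, and $K_i$ will be joined directly to $K_{i+1}$. Two bridges in the same plate are disjoint, because their ends on one end of the plate are gates of distinct gate points.

\subsection*{Teeth}
What remains of a plate has to hang on the ramps, and a part can hang on one ramp only if its end does not run across a corner. So divide each plate by $z$-parallel lines along the long sides of its bridges, that is, the sides parallel to $z$, and through all corners on its two ends. This does not divide a bridge: every corner is an endpoint of a gate, at distance $\tau/2$ from its gate point, and gate points on one rim are more than $2\tau$ apart, so no gate has a corner in its interior. The parts of the plate other than bridges are rectangles called \emph{panels}. By (K5) each end of a panel lies on a horizontal side of one ramp. The ends of panels on one rim have disjoint interiors. They also have no interior point in common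 with a glued gate: such a gate is either the end of a bridge, or it lies in a flush elementary interval, which is not the end of a plate.

Halve each panel along its middle $z$-parallel line. The halves are the \emph{teeth}. At each of the two ends of the panel, attach the tooth on the exit-left side to the ramp on which this end lies. By Lemma~\ref{lem:right}, $\beta$ carries exit-right at one end to entry-right, which is exit-left, at the other end. So exit-left at the two ends means opposite $x$-directions, and each tooth is attached at exactly one end, its \emph{base}. A tooth is an \emph{upper} or \emph{lower} tooth of $K_i$ if its base lies on the top or bottom side of $K_i$.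

\begin{lemma}\label{lem:bases}
The bases of the upper teeth of $K_i$ are pairwise disjoint, and for $i<N$ they lie in the columns $[C_i',C_i-\tau)$. The bases of the lower teeth of $K_i$ are pairwise disjoint, and for $i>1$ they lie in the columns $(A_i+\tau,A_i']$.
\end{lemma}

\begin{proof}
On the top side exit-left points left by (K2), so the bases are the closed left halves of intervals with disjoint interiors. Such halves are disjoint. For $i<N$ the gate $[C_i-\tau,C_i]$ is glued, so the intervals lie in $[C_i',C_i-\tau]$ and their left halves miss $C_i-\tau$. On the bottom side exit-left is entry-right, which points right. So the bases are right halves of intervals with disjoint interiors, and for $i>1$ the intervals lie in $[A_i+\tau,A_i']$.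
\end{proof}

The ramps, bridges and teeth are the \emph{pieces}. They cover $S$, and their interiors are mapped injectively onto pairwise disjoint sets, each in an open band or an open plate.

\section{The layout}\label{sec:layout}

Place $K_1$ anywhere. Given $K_i$ with $i<N$, place $K_{i+1}$ so that
\[
A_{i+1}=C_i-\tau,\qquad Y_{i+1}=Y_i+h_i+d_i ,
\]
and, if $d_i>0$, place the bridge as $R_i=[C_i-\tau,C_i]\times[Y_i+h_i,Y_{i+1}]$, with its lower end matching the gate of $e_i$ on $K_i$ point by point. Place each upper tooth as a rectangle above its base and each lower tooth as a rectangle below its base, again matching the base point by point. The \emph{glued segments} are the images of the glued gates and of the bases. Two pieces are \emph{glued} if they are a ramp and one of its teeth, or consecutive members of the chain $K_1,R_1,K_2,\dots,K_N$, from which $R_i$ is omitted when $d_i=0$.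

Each placed piece carries a map to $S$, the inverse of its placement. These maps agree on glued segments. For bases and lower ends of bridges this holds by construction. For the gate of $p_{i+1}$, we must see that for each point $e$ in the gate of $e_i$ the ramps $K_i$ and $K_{i+1}$ place $e$ and $\beta(e)$ in the same column. Both gates are placed isometrically on the columns $[C_i-\tau,C_i]$, the first with exit-right and the second with entry-right pointing right, so this is Lemma~\ref{lem:right}. If $d_i>0$, the vertical segment of $R_i$ in that column is the $z$-arc from $e$ to $\beta(e)$; if $d_i=0$, then $e$ and $\beta(e)$ are the same point of $S$ and of the plane.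

\begin{lemma}\label{lem:disjoint}
Two placed pieces that are glued meet exactly in their glued segment. Two placed pieces that are not glued are disjoint.
\end{lemma}

\begin{proof}
Let the $i$-th \emph{group} consist of $K_i$, its teeth, and $R_i$ if present. By (K1) and (K2) it lies in the columns $[A_i,C_i]$.

\emph{Within a group.} The ramp $K_i$ has heights in $[Y_i,Y_i+h_i]$, the upper teeth and $R_i$ have heights $\ge Y_i+h_i$, and the lower teeth have heights $\le Y_i$. So a lower tooth is disjoint from the upper teeth and from $R_i$, and each of these rectangles meets $K_i$ in the segment of the top or bottom side on which it is placed. By Lemma~\ref{lem:bases} and (K4) the upper teeth and $R_i$ occupy pairwise disjoint column ranges, and so do the lower teeth.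

\emph{Distant groups.} By (K1), $A_{i+1}=C_i-\tau>A_i+\tau$, so the $A_i$ increase, and
\begin{equation}\label{eq:far}
A_{i+2}=C_{i+1}-\tau>A_{i+1}+\tau=C_i .
\end{equation}
Hence groups $i$ and $j\ge i+2$ have disjoint column ranges.

\emph{Consecutive groups.} Groups $i$ and $i+1$ can meet only in the columns $[A_{i+1},C_i]=[C_i-\tau,C_i]$. By Lemma~\ref{lem:bases} the upper teeth of $K_i$ lie to the left of these columns, and the lower teeth of $K_{i+1}$, with columns $>A_{i+1}+\tau=C_i$, lie to the right. The other pieces of group $i$ have heights $\le Y_{i+1}$, and the other pieces of group $i+1$ have heights $\ge Y_{i+1}$. So they meet only at height $Y_{i+1}$. Among them, only $R_i$ (if $d_i>0$) or $K_i$ (if $d_i=0$) reaches this height from below, and only $K_{i+1}$ from above. These two are glued, and by (K4) both contain the whole segment $[C_i-\tau,C_i]\times\{Y_{i+1}\}$, which is their glued segment.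
\end{proof}

Let $Q$ be the union of the placed pieces. By Lemma~\ref{lem:disjoint} and the matching along glued segments, the maps of the pieces combine to a continuous surjection $F\colon Q\to S$.

\begin{lemma}\label{lem:polygon}
$Q$ is an $x$-monotone simple polygon. Its interior is the union of the interiors of the pieces and the glued segments without their endpoints.
\end{lemma}

\begin{proof}
Add the pieces one at a time, first the chain in its order and then the teeth. We show by induction that the union so far is a simple polygon whose boundary is the union of the boundaries of its pieces minus the open glued segments used so far. A new piece $Z$ is glued to exactly one earlier piece $Z'$, so by Lemma~\ref{lem:disjoint} it meets the union in the glued segment $\sigma\subset\partial Z\cap\partial Z'$. An earlier glued segment lies in two earlier pieces, at least one of which is not $Z'$ and so is disjoint from $Z$. Hence $\sigma$ misses the earlier glued segments and lies on the boundary of the union, and Lemma~\ref{lem:glue} applies. The interior of $Q$ is what remains after removing the boundary.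

Consider a vertical line in a column $\xi\in[A_i,C_i]$. It meets $K_i$ in an interval by (K3), which is nonempty because $K_i$ is connected and reaches the columns $A_i$ and $C_i$. If it meets an upper tooth of $K_i$ or $R_i$, it does so in a segment whose lower endpoint lies on the top side of $K_i$; if it meets a lower tooth, in a segment whose upper endpoint lies on the bottom side. So the line meets group $i$ in an interval. By \eqref{eq:far} it meets at most two groups, and these are consecutive, say $i$ and $i+1$, with $\xi\in[C_i-\tau,C_i]$. Then both intervals contain the point $(\xi,Y_{i+1})$, and their union is an interval.
\end{proof}

\begin{lemma}\label{lem:injective}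
$F$ is injective on the interior of $Q$.
\end{lemma}

\begin{proof}
On the union of the interiors of the pieces $F$ is injective, with values in open bands and open plates. Let $\pi$ be a point of an open glued segment and $q=F(\pi)$. The segment lies on a horizontal side of a ramp, and it is part of a gate or of the end of a panel, so $\pi$ represents a regular rim point that is located at $q$ and is not a corner. The point $q$ has $y\in Y$, so it is in no open band. It is an endpoint of a $y$-arc of its curve $\delta$, so it is not an interior point of a $z$-arc, and by (S2) it is in no open plate.

It remains to show that a second point $\pi'$ of an open glued segment with $F(\pi')=q$ equals $\pi$. By (K5) it suffices that $\pi$ represents every rim point located at $q$, for then $\pi$ and $\pi'$ represent a common rim point that is not a corner. If $q$ separates a $y$-arc from a $z$-arc, there is only one rim point at $q$, by (S2). If $q$ separates two $y$-arcs, there are two, both flush and exchanged by $\beta$. Bases and ends of bridges do not lie in flush intervals, so $\pi$ lies on a segment along which $K_i$ is joined directly to $K_{i+1}$. As a point of $K_i$ it represents a rim point $e$, and as a point of $K_{i+1}$ it represents $\beta(e)$.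
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Use straight legs. Cut each ramp by the vertical lines over the points where its rims cross grid planes, and each bridge and tooth by the horizontal lines where it crosses grid planes perpendicular to $z$. This divides $Q$ into finitely many convex cells, each mapped isometrically by $F$ into a grid rectangle of $S$, hence into a face. By Lemmas~\ref{lem:polygon} and~\ref{lem:injective}, Lemma~\ref{lem:fold} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Use staircase legs. All pieces are now orthogonal polygons, so $Q$ is an orthogonal polygon, and it is $x$-monotone by Lemma~\ref{lem:polygon}. Divide the pieces as in the previous proof, and divide the ramps further by the horizontal and vertical lines through their vertices. The cells are rectangles mapped isometrically into faces, so Lemma~\ref{lem:fold} gives an unfolding with image $Q$ and cuts $\Gamma=F(\partial Q)$. On a cell of a ramp, $F$ maps vertical segments to $y$-parallel segments and horizontal segments to $x$- or $z$-parallel segments. On a cell of a bridge or tooth, it maps vertical segments to $z$-parallel and horizontal segments to $x$-parallel segments. So $\Gamma$ is a finite union of axis-parallel segments, each in one face.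

Subdivide $S$ by the three axis-perpendicular planes through each endpoint of each of these segments. For a given segment, one of the planes through an endpoint contains the segment and is perpendicular to its face, so the segment lies on a line of the subdivision; and the planes perpendicular to the segment make both endpoints vertices of the subdivision. Hence every cut is a union of edges of the subdivision.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Unfolding Some Classes of Orthogonal Polyhedra},
\texttt{http://cs.smith.edu/\~{}jorourke/Papers/oball.2003.pdf}.

\end{thebibliography}
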